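\title{Gaussian Radon measures on locally convex spaces are convex-tight}

\begin{abstract}
We prove that every Gaussian Radon measure on a real Hausdorff locally convex space gives mass arbitrarily close to one to compact convex sets. No completeness is assumed, so closed convex hulls of compact sets are not available. Instead we find the convex set inside a dilate of $A-\frac12A-\frac12A$, where $A$ is a symmetric compact set of measure greater than $\frac23$. The finite-dimensional input is a dimension-free coupling theorem: every law on $\mathbb R^n$ that is dominated by the standard Gaussian measure in the convex order is the law of $G-\frac12G_1-\frac12G_2$ for three standard Gaussian vectors $G,G_1,G_2$.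
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $X$ is a real Hausdorff locally convex space and $X^*$ is its topological dual. A Borel probability measure $\mu$ on $X$ is \emph{Radon} if $\mu(B)=\sup\{\mu(K):K\subset B,\ K\text{ compact}\}$ for every Borel set $B$. It is \emph{convex-tight} if for every $\varepsilon>0$ there is a compact \emph{convex} set $K\subset X$ with $\mu(K)>1-\varepsilon$. A Radon probability measure $\mu$ is \emph{Gaussian} if for every $f\in X^*$ the image $\mu\circ f^{-1}$ is a Gaussian distribution on $\mathbb R$, Dirac measures included, and it is \emph{centered} if moreover $\int f\,d\mu=0$ for all $f\in X^*$. The following question is posed as an open problem in \cite{MC}: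
\begin{quote}
\emph{Is every Gaussian Radon measure on every Hausdorff locally convex space convex-tight?}
\end{quote}

A Radon measure lives, up to $\varepsilon$, on a compact set $A$, and the first idea is to take the closed convex hull of $A$. In a locally convex space the convex hull of a totally bounded set is totally bounded, so if $X$ is complete the closed convex hull of $A$ is compact and every Radon probability measure on $X$ is convex-tight. Without completeness this construction breaks down.

\begin{example}\label{ex:c00}
Let $X$ be the space of finitely supported real sequences with the $\ell^2$ norm, let $e_1,e_2,\dots$ be the unit vectors, and let $A=\{0\}\cup\{e_n/n:n\ge1\}$, a compact set. A compact convex set $K\subset X$ containing $A$ would be closed in $\ell^2$ and would contain the points $\sum_{n\le N}2^{-n}e_n/n+2^{-N}\cdot0$, hence their limit $\sum_{n\ge1}2^{-n}e_n/n$, which is not in $X$. So $A$ lies in no compact convex subset of $X$.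
\end{example}

As recorded in \cite{MC}, there are Radon probability measures on Hausdorff locally convex spaces that are not convex-tight, so a positive answer must use the Gaussian structure. Two facts point toward a positive answer. First, it is stated for sequentially complete spaces in \cite[Corollary 3.4.3]{Bo}. Second, a consequence of convex-tightness holds for all Gaussian Radon measures. The \emph{Mackey topology} $\tau(X^*,X)$ is the topology on $X^*$ of uniform convergence on the weakly compact absolutely convex subsets of $X$ (in a real space, a nonempty set $K$ is \emph{absolutely convex} if it is convex and $K=-K$). If $\mu$ is convex-tight, then the characteristic functional $\hat\mu(f)=\int_Xe^{if(x)}\,d\mu(x)$ is Mackey continuous. Indeed, let $K$ be compact and convex with $\mu(K)>1-\varepsilon$. The convex hull of $K\cup(-K)$ is $K'=\{\alpha x-(1-\alpha)y:x,y\in K,\ 0\le\alpha\le1\}$; this set is absolutely convex and compact, hence weakly compact, and if $\sup_{K'}|f-g|\le\varepsilon$, then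
\[
|\hat\mu(f)-\hat\mu(g)|\le\int|1-e^{i(f-g)}|\,d\mu\le\varepsilon+2\varepsilon .
\]
A theorem of Chr.~Borell, quoted in \cite{MC}, says that $\hat\mu$ is Mackey continuous for every Gaussian Radon measure on every Hausdorff locally convex space. Our main result answers the question affirmatively; its proof does not use Borell's theorem, which therefore follows from it.

\begin{theorem}\label{thm:main}
Let $\mu$ be a Gaussian Radon measure on a real Hausdorff locally convex space $X$. Then there is $m\in X$ with $f(m)=\int f\,d\mu$ for all $f\in X^*$, and for every $\varepsilon>0$ there is an absolutely convex compact set $K\subset X$ with $\mu(m+K)>1-\varepsilon$. In particular, $\mu$ is convex-tight.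
\end{theorem}

\subsection*{The method}
The convex hull of $A$ involves combinations of arbitrarily many points of $A$, and this is what destroys compactness. Combinations of a \emph{fixed} number of points preserve compactness in every topological vector space. For a subset $A$ of a vector space put
\[
S(A)=\{a-\tfrac12b-\tfrac12c:\ a,b,c\in A\}.
\]
If $A\subset X$ is compact, then $S(A)$ is compact, being a continuous image of $A^3$. We give up the requirement that the convex set contain $A$ and look for it \emph{inside} a dilate $R\,S(A)$, where compactness comes for free. What has to be proved is that such a dilate contains a convex set of large measure.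

The heart of the matter is finite-dimensional. Let $\gamma=\gamma_n$ be the standard Gaussian measure on $\mathbb R^n$; a \emph{standard Gaussian vector} is a random vector with law $\gamma$, and we write $\nu(f)=\int f\,d\nu$. We shall prove (Proposition~\ref{prop:Rn}) that if $A=-A\subset\mathbb R^n$ is compact with $\gamma(A)>\frac23$, then $R\,S(A)$ contains a symmetric convex set of measure at least $1-\frac1R$. The set $A$ itself may contain no convex set of positive measure, since it may have empty interior. The point of the statement is that $R$ depends neither on $n$ nor on $A$; this is what survives the passage to $X$.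

The shape of $S(A)$ comes from a coupling theorem. Let $\mathcal M=\mathcal M(\mathbb R^n)$ be the set of functions $f=\max_{j\le k}l_j$ with $k\ge1$ and $l_1,\dots,l_k$ affine. These functions are convex and of at most linear growth, and $\mathcal M$ is closed under multiplication by nonnegative numbers, under $x\mapsto-x$, and under sums, because $\max_il_i+\max_jl_j'=\max_{i,j}(l_i+l_j')$. For a probability measure $\nu$ on $\mathbb R^n$ with finite first moment we write $\nu\preceq\gamma$ if $\nu(f)\le\gamma(f)$ for all $f\in\mathcal M$; this says that $\nu$ is less spread out than $\gamma$ as measured by convex functions.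

\begin{theorem}\label{thm:coupling}
Let $\nu$ be a probability measure on $\mathbb R^n$ with finite first moment.
\begin{enumerate}
\item[(a)] If $\nu\preceq\gamma$, then $\nu$ is the law of $G-\frac12G_1-\frac12G_2$ for some standard Gaussian vectors $G,G_1,G_2$ on one probability space.
\item[(b)] Conversely, if $\nu$ is the law of such a combination, then $\nu(f)\le\mathbb Ef(2G)$ for all $f\in\mathcal M$, and the constant $2$ is optimal.
\end{enumerate}
\end{theorem}

Nothing is asserted about the joint law of $G,G_1,G_2$, and nothing is needed: if $\gamma(A)>\frac23$, all three vectors lie in $A$ with positive probability, so $\nu$ charges $S(A)$. A separation argument turns this into the existence of the convex set.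

Section~\ref{sec:mean} constructs the mean, which shows the whole scheme in miniature. Section~\ref{sec:line} works out the coupling on the line by hand, and Sections~\ref{sec:logc} and~\ref{sec:coupling} prove Theorem~\ref{thm:coupling}. Section~\ref{sec:Rn} produces convex sets in $\mathbb R^n$, and Section~\ref{sec:X} transfers them to $X$ and proves Theorem~\ref{thm:main}. Section~\ref{sec:refine}, which relies on three further published results, gives a single set $K$ with Gaussian tail bounds.

\section{Finite-dimensional projections and the mean}\label{sec:mean}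

For a finite set $F\subset X^*$ let $P_F:X\to\mathbb R^F$, $P_Fx=(f(x))_{f\in F}$, and $\mu_F=\mu\circ P_F^{-1}$. By the Hahn--Banach theorem $X^*$ separates the points of $X$, so a point is determined by its projections. If $\mu$ is Gaussian, then every linear functional on $\mathbb R^F$ has a Gaussian law under $\mu_F$, because linear combinations of elements of $F$ lie in $X^*$. Hence $\mu_F$ is a Gaussian measure on $\mathbb R^F$: it is the law of $m_F+TZ$, where $m_F=(\int f\,d\mu)_{f\in F}$, $Z$ has law $\gamma_d$ for some $d\ge0$, and $T:\mathbb R^d\to\mathbb R^F$ is linear and injective. In particular $\mu_F$ is invariant under the reflection $y\mapsto2m_F-y$.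

The existence of the mean is already subject to the obstacle described above. In Example~\ref{ex:c00} the Radon measure $\sum_n2^{-n}\delta_{e_n/n}$ has no mean in $X$, since the coordinate functionals force the mean to be $\sum_n2^{-n}e_n/n$. For a Gaussian measure the mean is an average of just two typical points.

\begin{lemma}\label{lem:mean}
Let $\mu$ be a Gaussian Radon measure on $X$. There is $m\in X$ with $f(m)=\int f\,d\mu$ for all $f\in X^*$.
\end{lemma}

\begin{proof}
Let $A$ be compact with $\mu(A)>\frac12$, and let $F\subset X^*$ be finite. The compact set $P_FA$ has $\mu_F$-measure at least $\mu(A)>\frac12$, and so has its reflection $2m_F-P_FA$. The two sets therefore intersect: there are $a,b\in A$ with $P_Fa=2m_F-P_Fb$, that is, $P_F\frac{a+b}2=m_F$. So the compact set $Q_F=\{x\in\frac12(A+A):P_Fx=m_F\}$ is nonempty. Since $Q_F\cap Q_{F'}=Q_{F\cup F'}$, these sets have the finite intersection property, and a common point $m$ satisfies $f(m)=\int f\,d\mu$ for every $f\in X^*$.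
\end{proof}

In probabilistic terms, the proof writes $m_F=\frac12Y+\frac12(2m_F-Y)$ with two vectors of law $\mu_F$, observes that both lie in $P_FA$ with positive probability, and lifts the conclusion to $X$ through the compact set $\frac12(A+A)$. The proof of convex-tightness has the same three steps, with three vectors in place of two.

To bound the measure of a compact set from below by finite-dimensional information we use \emph{cylinder open sets}, that is, sets $P_F^{-1}(O)$ with $F\subset X^*$ finite and $O\subset\mathbb R^F$ open. A set of this form can be rewritten over any finite $F'\supset F$, so finite unions and intersections of cylinder open sets are cylinder open.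

\begin{lemma}\label{lem:cyl}
If $\mu$ is a Radon probability measure on $X$ and $K\subset X$ is compact, then
\[
\mu(K)=\inf\{\mu(V):\ V\supset K,\ V\text{ cylinder open}\}.
\]
\end{lemma}

\begin{proof}
Let $\delta>0$ and let $Q\subset X\setminus K$ be compact with $\mu(Q)>\mu(X\setminus K)-\delta$. It suffices to find a cylinder open $V\supset K$ disjoint from $Q$, for then $\mu(V)\le1-\mu(Q)<\mu(K)+\delta$. If $K$ is empty take $V=\emptyset$, and if $Q$ is empty take $V=X$. Otherwise fix $z\in Q$. For each $x\in K$ there is $f\in X^*$ with $f(z)\ne f(x)$, and the preimages under $f$ of disjoint open intervals are disjoint cylinder open neighborhoods $O_{z,x}$ of $z$ and $V_{z,x}$ of $x$. Finitely many $V_{z,x_i}$ cover $K$; then $V_z=\bigcup_iV_{z,x_i}\supset K$ and $O_z=\bigcap_iO_{z,x_i}\ni z$ are disjoint cylinder open sets. Cover $Q$ by $O_{z_1},\dots,O_{z_r}$ and put $V=\bigcap_{i\le r}V_{z_i}$.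
\end{proof}

\begin{lemma}\label{lem:sym}
Let $\mu$ be a centered Gaussian Radon measure on $X$. If $A_0$ is compact with $\mu(A_0)>\frac56$, then $A=A_0\cap(-A_0)$ is compact, $A=-A$, and $\mu(A)>\frac23$.
\end{lemma}

\begin{proof}
Each $\mu_F$ is invariant under $y\mapsto-y$, so $\mu(-V)=\mu(V)$ for cylinder open $V$. The cylinder open sets containing $-A_0$ are the sets $-V$ with $V\supset A_0$ cylinder open, so Lemma~\ref{lem:cyl} gives $\mu(-A_0)=\mu(A_0)$. Hence $\mu(A)\ge1-2(1-\mu(A_0))>\frac23$.
\end{proof}

\section{Three Gaussian vectors, and the case of the line}\label{sec:line}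

Call a probability measure $\nu$ on $\mathbb R^n$ \emph{representable} if it is the law of $G-\frac12G_1-\frac12G_2$ for some standard Gaussian vectors $G,G_1,G_2$ on one probability space.

\begin{lemma}\label{lem:rep}
\begin{enumerate}
\item[(a)] If $\nu$ is representable and $A\subset\mathbb R^n$ is compact with $\gamma(A)>\frac23$, then $\nu(S(A))>0$.
\item[(b)] A weak limit of a sequence of representable measures is representable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) With probability at least $1-3(1-\gamma(A))>0$ all of $G,G_1,G_2$ lie in $A$, and then $G-\frac12G_1-\frac12G_2\in S(A)$.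

(b) Let $\nu_k\to\nu$ weakly, where $\nu_k$ is the image under $s(x,y,z)=x-\frac12y-\frac12z$ of a probability measure $\pi_k$ on $\mathbb R^{3n}$ whose three marginals are $\gamma$. If $D$ is a closed ball, $\pi_k(D^3)\ge1-3(1-\gamma(D))$, so $(\pi_k)$ is tight and, by Prokhorov's theorem, a subsequence converges weakly to some $\pi$. Weak convergence is preserved by continuous maps, so $\pi$ has marginals $\gamma$ and $\pi\circ s^{-1}=\nu$.
\end{proof}

Which random vectors are averages of two standard Gaussian vectors? If $Z,Z'$ are independent standard normal variables and $|\sigma|\le1$, then $\sigma Z$ is the average of the standard normal variables $\sigma Z\pm\sqrt{1-\sigma^2}\,Z'$. Stochastic integration allows us to do this at each instant with a random $\sigma$. We recall two facts. All Brownian motions are $n$-dimensional, start at $0$, run on $[0,1]$, and are taken with respect to a complete filtration $(\mathcal F_t)$.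

\emph{It\^o's formula.} If $B$ is a Brownian motion, $v$ is bounded and progressively measurable, $W_t=B_t+\int_0^tv_r\,dr$, and $\varphi$ is smooth on $[0,1)\times\mathbb R^n$, then for $t<1$
\begin{equation}\label{eq:ito}
\varphi(t,W_t)=\varphi(0,0)+\int_0^t\nabla\varphi\cdot dB_r+\int_0^t\big(\partial_t\varphi+\tfrac12\Delta\varphi+\nabla\varphi\cdot v_r\big)\,dr,
\end{equation}
where the derivatives of $\varphi$ are evaluated at $(r,W_r)$.

\emph{L\'evy's characterization.} A continuous local martingale $N$ in $\mathbb R^n$ with $N_0=0$ and $\langle N^i,N^k\rangle_t=t\delta_{ik}$ is a Brownian motion.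

\begin{lemma}\label{lem:split}
Let $B$ be a Brownian motion and let $\Gamma$ be a progressively measurable process of symmetric $n\times n$ matrices with $-I\le\Gamma_t\le I$. Then, on an enlarged probability space, $\int_0^1\Gamma_t\,dB_t=\frac12(G_1+G_2)$ for two standard Gaussian vectors $G_1,G_2$.
\end{lemma}

\begin{proof}
Take the product with a space carrying a Brownian motion $B'$, so that $(B,B')$ is a $2n$-dimensional Brownian motion. The eigenvalues of $\Gamma_t$ lie in $[-1,1]$, so $I-\Gamma_t^2\ge0$; its positive semidefinite square root is a continuous function of $\Gamma_t$. Put $N_t^\pm=\int_0^t\Gamma\,dB\pm\int_0^t(I-\Gamma^2)^{1/2}\,dB'$. The covariations between $B$ and $B'$ vanish, so $\langle N^{\pm,i},N^{\pm,k}\rangle_t=\int_0^t(\Gamma^2+I-\Gamma^2)_{ik}\,dr=t\delta_{ik}$. By L\'evy's characterization $N^+$ and $N^-$ are Brownian motions. Take $G_1=N_1^+$ and $G_2=N_1^-$.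
\end{proof}

\begin{example}\label{ex:line}
Let $n=1$, $\nu_b=\frac12(\delta_b+\delta_{-b})$ with $b\ge0$, and $b_0=\gamma(|x|)=\sqrt{2/\pi}$. Testing with $f(x)=|x|$ shows that $\nu_b\preceq\gamma$ forces $b\le b_0$. We show by hand that $\nu_b$ is representable for every $b\le b_0$.

Let $W$ be a Brownian motion, $Z$ a standard normal variable, $\Phi$ its distribution function, and $g(t,x)=\mathbb E|x+\sqrt{1-t}\,Z|$. For $t<1$ this is the convolution of $|x|$ with the heat kernel at time $1-t$, so $g$ is smooth and $\partial_tg+\frac12\partial_x^2g=0$; also $g$ is continuous up to $t=1$, $g(1,x)=|x|$, $g(0,0)=b_0$, and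
\[
\partial_xg(t,x)=\mathbb E\operatorname{sign}(x+\sqrt{1-t}\,Z)=2\Phi\big(x/\sqrt{1-t}\big)-1\in(-1,1).
\]
By \eqref{eq:ito} with $v=0$ and $t\to1$, $|W_1|-b_0=\int_0^1\partial_xg(t,W_t)\,dW_t$, and by Lemma~\ref{lem:split} this equals $\frac12(H_1+H_2)$ with $H_1,H_2$ standard normal. Let $J=\pm1$ be a fair random sign independent of $(W,H_1,H_2)$. Then
\[
b_0J=J|W_1|-\tfrac12JH_1-\tfrac12JH_2,
\]
and $J|W_1|$, $JH_1$, $JH_2$ are standard normal. So $\nu_{b_0}$ is representable. For $b=\sigma b_0$ with $0\le\sigma\le1$, multiply the three variables by $\sigma$ and add to each the same term $\sqrt{1-\sigma^2}\,Z'$ with $Z'$ standard normal and independent of them: each stays standard normal, and the added terms cancel because $1-\frac12-\frac12=0$.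

Now let $A=-A\subset\mathbb R$ be compact with $\gamma(A)>\frac23$. By Lemma~\ref{lem:rep}(a) one of the points $\pm b$ lies in $S(A)$, hence both do, as $S(A)=-S(A)$. Thus $R\,S(A)$ contains the interval $[-Rb_0,Rb_0]=\{x:|x|\le R\gamma(|x|)\}$, which has measure at least $1-\frac1R$ by Markov's inequality.
\end{example}

The example has three ingredients. The measure $\gamma$ is split into pieces (its restrictions to the two half-lines) whose weights and barycenters are the weights and atoms of $\nu$. Each piece, once centered, is a stochastic integral of a contraction, hence an average of two Gaussian vectors. Finally the convex set appears as a sublevel set $\{f\le R\gamma(f)\}$ of an even convex function. The next three sections treat these ingredients in $\mathbb R^n$, starting with the second.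

\section{Log-concave densities are averages of two Gaussian vectors}\label{sec:logc}

A function $\rho\ge0$ on $\mathbb R^n$ is \emph{log-concave} if $-\log\rho$ is convex, with values in $(-\infty,\infty]$. The density $2\cdot\mathbf 1_{(0,\infty)}$ of a piece in Example~\ref{ex:line} is log-concave, and this is the property that generalizes. In $\mathbb R^n$ there is no explicit map like $x\mapsto|x|$ that sends $\gamma$ to a given piece $\rho\gamma$. We keep the Brownian path and change the probability instead: under $Q=\rho(W_1)P$ the endpoint $W_1$ has law $\rho\gamma$, and the martingale of conditional means of $W_1$ under $Q$ is an explicit stochastic integral. Two more facts are needed.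

\emph{Girsanov's theorem.} If $W$ is a Brownian motion under $P$ and $v$ is bounded and progressively measurable, then $D=\exp(\int_0^1v\cdot dW-\frac12\int_0^1|v|^2dr)$ has expectation $1$, and $B_t=W_t-\int_0^tv_r\,dr$ is a Brownian motion under $Q=D\,P$.

\emph{Pr\'ekopa's theorem.} The convolution of two log-concave functions on $\mathbb R^n$ is log-concave.

\begin{proposition}\label{prop:logc}
Let $\rho=e^{-\Lambda}$, where $\Lambda\in C^\infty(\mathbb R^n)$ is convex with bounded gradient, $\rho$ is bounded, and $\gamma(\rho)=1$. Then on some probability space there are a random vector $Y$ with law $\rho\gamma$ and standard Gaussian vectors $G_1,G_2$ such that $Y-\mathbb EY=\frac12(G_1+G_2)$.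
\end{proposition}

\begin{proof}
\emph{The change of measure.} Let $Z$ have law $\gamma$, write $s=1-t$, and put
\[
h(t,x)=\mathbb E\rho(x+\sqrt s\,Z)=(2\pi s)^{-n/2}\int\rho(y)e^{-|y-x|^2/2s}\,dy\qquad(t<1),
\]
$h(1,\cdot)=\rho$. Since $\rho$ is bounded, continuous and positive, $h$ is positive and continuous on $[0,1]\times\mathbb R^n$, smooth on $[0,1)\times\mathbb R^n$, and $\partial_th+\frac12\Delta h=0$ there. Let $u=\log h$. From $\partial_th=h\,\partial_tu$ and $\Delta h=h(\Delta u+|\nabla u|^2)$ we get
\begin{equation}\label{eq:hjb}
\partial_tu+\tfrac12\Delta u+\tfrac12|\nabla u|^2=0,\qquad u(0,0)=\log\gamma(\rho)=0.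
\end{equation}
With $L=\sup|\nabla\Lambda|$ we have $|\nabla\rho|\le L\rho$; differentiating under the expectation gives $|\nabla h|\le Lh$, that is, $|\nabla u|\le L$.

Let $W$ be a Brownian motion under $P$, and put $v_t=\nabla u(t,W_t)$ for $t<1$ and $v_1=0$, so that $|v_t|\le L$. It\^o's formula \eqref{eq:ito} without drift, together with \eqref{eq:hjb}, gives $u(t,W_t)=\int_0^tv\cdot dW-\frac12\int_0^t|v|^2dr$ for $t<1$. Both sides are continuous at $t=1$, so $\rho(W_1)$ is the density $D$ in Girsanov's theorem. Under $Q=\rho(W_1)P$ the process $B_t=W_t-\int_0^tv_r\,dr$ is a Brownian motion, and $W_1$ has law $\rho\gamma$, since $\mathbb E_Q\varphi(W_1)=\gamma(\varphi\rho)$ for bounded Borel $\varphi$.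

\emph{The conditional mean.} For $t<1$ let $\kappa_{t,x}$ be the probability measure with density proportional to $\rho(y)e^{-|y-x|^2/2s}$. By Bayes' formula $\kappa_{t,W_t}$ is the conditional law of $W_1$ given $\mathcal F_t$ under $Q$; this explains the next definition but is not used in the proof. Expanding the square,
\[
u(t,x)=-\frac n2\log(2\pi s)-\frac{|x|^2}{2s}+\log\int e^{\langle x,y\rangle/s}\rho(y)e^{-|y|^2/2s}\,dy .
\]
The gradient in $x$ of the last term is $\frac1s$ times the mean of $\kappa_{t,x}$, and its Hessian is $\frac1{s^2}$ times the covariance matrix of $\kappa_{t,x}$. Hence the mean of $\kappa_{t,x}$ is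
\[
m(t,x)=x+s\nabla u(t,x),\qquad\text{and}\qquad\nabla m(t,x)=I+s\nabla^2u(t,x)=\tfrac1s\operatorname{Cov}(\kappa_{t,x}).
\]
The Jacobian matrix $\nabla m$ is symmetric, and it is positive semidefinite, being a multiple of a covariance matrix. It satisfies $\nabla m\le I$ because $h(t,\cdot)$ is the convolution of the log-concave function $\rho$ with a Gaussian density, so that $u(t,\cdot)$ is concave by Pr\'ekopa's theorem and $\nabla^2u\le0$. Thus $\Gamma_t=\nabla m(t,W_t)$ for $t<1$, $\Gamma_1=0$, satisfies $0\le\Gamma_t\le I$.

\emph{The stochastic integral.} We apply \eqref{eq:ito} under $Q$, with $W=B+\int v\,dr$, to the components $m_i=x_i+(1-t)u_i$, where $u_i=\partial u/\partial x_i$. Differentiating \eqref{eq:hjb} in $x_i$ gives $\partial_tu_i+\frac12\Delta u_i+\nabla u_i\cdot\nabla u=0$, and therefore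
\[
\partial_tm_i+\tfrac12\Delta m_i+\nabla m_i\cdot\nabla u=-u_i+u_i+(1-t)\big(\partial_tu_i+\tfrac12\Delta u_i+\nabla u_i\cdot\nabla u\big)=0 .
\]
So the drift term vanishes and $m(t,W_t)=m(0,0)+\int_0^t\Gamma_r\,dB_r$ for $t<1$. As $t\to1$, $m(t,W_t)=W_t+(1-t)v_t\to W_1$ because $|v_t|\le L$, and the integral converges because $\Gamma$ is bounded. Hence $W_1=m(0,0)+\int_0^1\Gamma_r\,dB_r$. The integral has $Q$-expectation zero, so $m(0,0)=\mathbb E_QW_1$. Lemma~\ref{lem:split} finishes the proof with $Y=W_1$.
\end{proof}

Convexity of $\Lambda$ enters only through the bound $\Gamma\le I$, and some such hypothesis is necessary: an average of two standard normal variables has variance at most $1$, while an even density $\rho$ on $\mathbb R$ that puts almost all the mass of $\rho\gamma$ on $\{2\le|y|\le3\}$ has larger variance. The bounds on $\rho$ and $\nabla\Lambda$ serve to justify Girsanov's theorem and the limit $t\to1$.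

\section{Proof of the coupling theorem}\label{sec:coupling}

Let $\nu=\sum_{j\le k}p_j\delta_{x_j}$ with $p_j>0$ and $\nu\preceq\gamma$. We want to write $\gamma=\sum_jp_j\rho_j\gamma$ with probability measures $\rho_j\gamma$ that have barycenters $x_j$ and satisfy the hypotheses of Proposition~\ref{prop:logc}. The half-lines of Example~\ref{ex:line} suggest the cells $\{l_j=\max_il_i\}$ cut out by affine functions $l_1,\dots,l_k$; these cells are convex, so their indicators are log-concave. We use the smoothed version
\begin{equation}\label{eq:rho}
\rho_j=\frac{e^{l_j}}{\sum_{i\le k}p_ie^{l_i}},\qquad\text{for which}\qquad\sum_jp_j\rho_j=1 .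
\end{equation}
There are $k(n+1)$ free coefficients and $k(n+1)$ conditions on masses and barycenters, and the conditions turn out to be the first-order conditions of a minimization problem. The price of smoothing is that the atoms must first be pulled slightly toward the origin.

\begin{lemma}\label{lem:soft}
Let $\nu=\sum_{j\le k}p_j\delta_{x_j}$, $p_j>0$, be a probability measure with $\nu\preceq\gamma$, and let $0<\lambda<1$. There are affine functions $l_1,\dots,l_k$ such that the functions \eqref{eq:rho} satisfy
\[
\int\rho_j\,d\gamma=1,\qquad\int y\rho_j(y)\,d\gamma(y)=\lambda x_j\qquad(j\le k).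
\]
\end{lemma}

For $\nu=\nu_b$ on the line one can take $l_\pm(y)=\pm\theta y$, so that $\rho_\pm(y)=1\pm\tanh(\theta y)$. The masses are $1$ because $\tanh$ is odd, and the barycenter $\int y\tanh(\theta y)\,d\gamma$ of $\rho_+\gamma$ increases continuously from $0$ to $b_0$ as $\theta$ runs from $0$ to $\infty$; so every value $\lambda b<b_0$ is attained. The value $b_0$ is attained by no choice of $l_\pm$, since $0<\rho_+<2$ gives $\int y\rho_+\,d\gamma<\int2\max(y,0)\,d\gamma=b_0$. Thus $\lambda=1$ cannot be allowed in the lemma.

\begin{proof}[Proof of Lemma~\ref{lem:soft}]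
The hypothesis applied to linear functions and their negatives gives $\sum_jp_jx_j=0$. Write $l_j(y)=\langle\theta_j,y\rangle-c_j$, identify $\ell=(l_1,\dots,l_k)$ with a point of $\mathbb R^{k(n+1)}$, and let
\[
\Psi(\ell)=\int\log\Big(\sum_jp_je^{l_j(y)}\Big)\,d\gamma(y)-\sum_jp_jl_j(\lambda x_j).
\]
The integrand lies between $\min_jl_j(y)$ and $\max_jl_j(y)$. Its derivatives in $c_j$ and $\theta_j$ are $-p_j\rho_j(y)$ and $p_j\rho_j(y)y$, bounded by $1$ and $|y|$. By dominated convergence $\Psi$ is finite and $C^1$, with
\[
\partial_{c_j}\Psi=p_j\Big(1-\int\rho_j\,d\gamma\Big),\qquad\nabla_{\theta_j}\Psi=p_j\Big(\int y\rho_j\,d\gamma-\lambda x_j\Big).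
\]
So it suffices to show that $\Psi$ attains its minimum.

Adding one affine function $l$ to all $l_j$ changes $\Psi$ by $\gamma(l)-\sum_jp_jl(\lambda x_j)=l(0)-l(0)=0$. Subtracting the average $\frac1k\sum_jl_j$ moves any $\ell$ into the subspace $E=\{\ell:\sum_jl_j=0\}$, so a minimizer of $\Psi$ on $E$ is a global minimizer. We show that $\Psi$ tends to infinity at infinity on $E$. Let $f=\max_jl_j\in\mathcal M$. Since $\sum_jp_je^{l_j}\ge(\min_jp_j)e^f$,
\[
\Psi(\ell)\ge\log\min_jp_j+\Psi_\infty(\ell),\qquad\Psi_\infty(\ell)=\gamma(f)-\sum_jp_jl_j(\lambda x_j).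
\]
The function $\Psi_\infty$ is continuous and positively homogeneous of degree $1$. By $l_j\le f$, convexity of $f$, and $\nu\preceq\gamma$,
\[
\sum_jp_jl_j(\lambda x_j)\le\sum_jp_jf(\lambda x_j)\le\lambda\nu(f)+(1-\lambda)f(0)\le\lambda\gamma(f)+(1-\lambda)f(0),
\]
so $\Psi_\infty(\ell)\ge(1-\lambda)(\gamma(f)-f(0))\ge0$ by Jensen's inequality.

Suppose $\Psi_\infty(\ell)=0$. Since $\lambda<1$, $\gamma(f)=f(0)$. Choose $i$ with $l_i(0)=f(0)$. Then $f-l_i\ge0$ is continuous and $\gamma(f-l_i)=f(0)-l_i(0)=0$, so $f=l_i$. Each $l_i-l_j$ is a nonnegative affine function on $\mathbb R^n$, hence a constant $a_j\ge0$, and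
\[
0=\Psi_\infty(\ell)=l_i(0)-\sum_jp_j\big(l_i(\lambda x_j)-a_j\big)=\sum_jp_ja_j .
\]
So all $a_j$ vanish, all $l_j$ coincide, and $\ell=0$ if $\ell\in E$. Thus $\Psi_\infty>0$ on $E\setminus\{0\}$, and by homogeneity and compactness of the unit sphere of $E$ there is $\eta>0$ with $\Psi_\infty(\ell)\ge\eta|\ell|$ on $E$. The continuous function $\Psi$ therefore has bounded sublevel sets in $E$ and attains its minimum there.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:coupling}]
(a) \emph{Finite support.} Let $\nu=\sum_{j\le k}p_j\delta_{x_j}$, fix $\lambda\in(0,1)$, and take $\rho_j$ from Lemma~\ref{lem:soft}. Then $\rho_j=e^{-\Lambda_j}$ with $\Lambda_j=\log\sum_ip_ie^{l_i-l_j}$, a smooth function. With the probability weights $w_i=p_i\rho_i(y)$, its gradient at $y$ is $\sum_iw_i(\theta_i-\theta_j)$, which is bounded, and its Hessian is the covariance matrix $\sum_iw_i\theta_i\theta_i^{T}-(\sum_iw_i\theta_i)(\sum_iw_i\theta_i)^{T}\ge0$, so $\Lambda_j$ is convex. Also $\rho_j\le1/p_j$ and $\gamma(\rho_j)=1$. Proposition~\ref{prop:logc} applies to each $\rho_j$.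

Choose a random index $J$ with $\mathbb P(J=j)=p_j$ and, given $J=j$, let $(Y,G_1,G_2)$ have the joint law provided by Proposition~\ref{prop:logc} for $\rho_j$. Then $Y$ has law $\sum_jp_j\rho_j\gamma=\gamma$; the vectors $G_1,G_2$ have law $\gamma$ given each value of $J$, hence law $\gamma$; and $\lambda x_J=Y-\frac12G_1-\frac12G_2$, because $\lambda x_j$ is the barycenter of $\rho_j\gamma$. So $\sum_jp_j\delta_{\lambda x_j}$ is representable. Letting $\lambda\uparrow1$ along a sequence, we see from Lemma~\ref{lem:rep}(b) that $\nu$ is representable.

\emph{General $\nu$.} Let $\xi$ have law $\nu$, let $\mathcal G_k$ be the finite $\sigma$-field generated by the events $\{\xi\in D\}$, where $D$ runs over the half-open dyadic cubes of side $2^{-k}$ contained in $[-2^k,2^k)^n$, and let $\xi_k=\mathbb E[\xi|\mathcal G_k]$. The law of $\xi_k$ has finite support, and $\mathbb Ef(\xi_k)\le\mathbb Ef(\xi)\le\gamma(f)$ for $f\in\mathcal M$ by the conditional Jensen inequality, so this law is representable. The $\mathcal G_k$ increase and generate $\sigma(\xi)$, so $\xi_k\to\xi$ almost surely by the martingale convergence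 theorem. Lemma~\ref{lem:rep}(b) applies again.

(b) Write $G-\frac12G_1-\frac12G_2=\frac12(2G)+\frac14(-2G_1)+\frac14(-2G_2)$. By convexity of $f$, and because $2G$, $-2G_1$, $-2G_2$ have the same law, $\nu(f)\le\mathbb Ef(2G)$. The choice $G_1=G_2=-G$ gives the law of $2G$ itself, and for $f(x)=|x_1|$ the inequality $\mathbb Ef(2G)\le\mathbb Ef(cG)$ forces $|c|\ge2$.
\end{proof}

\section{Convex sets in $\mathbb R^n$}\label{sec:Rn}

The convex sets will be limits of sublevel sets $\{f\le R\gamma(f)\}$, where $f$ belongs to
\[
\mathcal M_0=\{f\in\mathcal M:\ f(-x)=f(x)\text{ for all }x,\ f(0)=0\}.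
\]
This class is closed under sums and nonnegative multiples. Every $f\in\mathcal M_0$ is nonnegative, since $0=f(0)\le\frac12(f(x)+f(-x))=f(x)$, and so $\gamma(f)>0$ unless $f=0$. Let $R\ge1$ and $\beta>0$. We call the pair $(R,\beta)$ \emph{admissible} if $\gamma_n\{f\le R\gamma_n(f)\}\ge\beta$ for all $n\ge1$ and all nonzero $f\in\mathcal M_0(\mathbb R^n)$. By Markov's inequality,
\begin{equation}\label{eq:markov}
\big(R,\,1-\tfrac1R\big)\ \text{is admissible for every }R>1 .
\end{equation}
This is all that Theorem~\ref{thm:main} needs; the pair $(1,\frac12)$ appears in Section~\ref{sec:refine}.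

We need a large convex set that avoids the complement $U$ of $R\,S(A)$. Excluding each point $b\in U$ by its own function $f_b$ would not suffice, since the intersection of many sets of measure $\beta$ may be null. One function has to exclude many points at once. By duality, the obstruction to this is a \emph{measure} on those points, which is why Theorem~\ref{thm:coupling} is needed for measures with many atoms.

\begin{lemma}\label{lem:dual}
Let $A=-A\subset\mathbb R^n$ be compact with $\gamma(A)>\frac23$, let $R\ge1$, and let $b_1,\dots,b_k\notin R\,S(A)$. Then there is $f\in\mathcal M_0$ with $f(b_j)>R\gamma(f)$ for all $j\le k$.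
\end{lemma}

\begin{proof}
The vectors $(f(b_j)-R\gamma(f))_{j\le k}$, $f\in\mathcal M_0$, form a convex cone in $\mathbb R^k$ containing $0$. Suppose that it misses the open orthant $(0,\infty)^k$. Separating the two convex sets, we find $p\ne0$ with $\langle p,y\rangle\le\langle p,z\rangle$ for $y$ in the cone and $z$ in the orthant. Taking $y=0$ gives $p\ge0$, and letting $z\to0$ gives $\langle p,y\rangle\le0$. Normalize $\sum_jp_j=1$; then
\[
\sum_jp_jf(b_j)\le R\gamma(f)\qquad\text{for all }f\in\mathcal M_0 .
\]
Let $\nu=\sum_j\frac{p_j}2(\delta_{b_j/R}+\delta_{-b_j/R})$. We claim that $\nu\preceq\gamma$. Constants may be subtracted, so let $f\in\mathcal M$ with $f(0)=0$, and let $f^e(x)=\frac12(f(x)+f(-x))\in\mathcal M_0$. Convexity, $f^e(0)=0$ and $R\ge1$ give $f^e(x/R)\le\frac1Rf^e(x)$, so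
\[
\nu(f)=\sum_jp_jf^e(b_j/R)\le\frac1R\sum_jp_jf^e(b_j)\le\gamma(f^e)=\gamma(f).
\]
By Theorem~\ref{thm:coupling}(a) and Lemma~\ref{lem:rep}(a), $\nu(S(A))>0$, so $b_j/R$ or $-b_j/R$ lies in $S(A)$ for some $j$. Since $A=-A$, also $S(A)=-S(A)$, and $b_j\in R\,S(A)$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:Rn}
Let $n\ge1$, let $A=-A\subset\mathbb R^n$ be compact with $\gamma(A)>\frac23$, and let $(R,\beta)$ be admissible. Then $R\,S(A)$ contains a compact convex set $C=-C$ with $\gamma(C)\ge\beta$.
\end{proposition}

\begin{proof}
The set $U=\mathbb R^n\setminus R\,S(A)$ is open and nonempty; let $(b_j)_{j\ge1}$ be dense in $U$. For each $k$ let $f_k\in\mathcal M_0$ be given by Lemma~\ref{lem:dual} for $b_1,\dots,b_k$; it is nonzero because $f_k(b_1)>R\gamma(f_k)$. The set $C_k=\{f_k\le R\gamma(f_k)\}$ is closed, convex and symmetric, it contains $0$, it omits $b_1,\dots,b_k$, and $\gamma(C_k)\ge\beta$.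

Each $C_k$ avoids only finitely many points of $U$, and the sets $C_k$ are not nested, so we pass to a limit through distance functions. The function $d_k=\operatorname{dist}(\cdot,C_k)$ is convex, even and $1$-Lipschitz, and $d_k(0)=0$. By the Arzel\`a--Ascoli theorem $d_k\to d$ locally uniformly along a subsequence, to which we restrict $k$ from now on. The limit $d\ge0$ is convex, even and continuous, so $C=\{d=0\}$ is closed, convex and symmetric.

\emph{Measure.} A point that lies in $C_k$ for infinitely many $k$ lies in $C$. Hence $\gamma(C)\ge\gamma\big(\bigcap_N\bigcup_{k\ge N}C_k\big)=\lim_N\gamma\big(\bigcup_{k\ge N}C_k\big)\ge\beta>0$. So the convex set $C$ lies in no hyperplane; therefore it has nonempty interior and is the closure of its interior.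

\emph{Inclusion.} Let $x$ be an interior point of $C$, with $d=0$ on the closed ball of radius $r>0$ around $x$. For large $k$, $d_k<r$ on this ball. If $x\notin C_k$ for such a $k$, there is a unit vector $e$ with $\langle e,y\rangle\le\langle e,x\rangle$ for all $y\in C_k$, and then $|x+re-y|\ge\langle e,x+re-y\rangle\ge r$ for all $y\in C_k$, that is, $d_k(x+re)\ge r$, which is false. So $x\in C_k$ for all large $k$, whereas $b_j\notin C_k$ for $k\ge j$; hence $x\ne b_j$ for every $j$. The open set $U\cap\operatorname{int}C$ contains no $b_j$, so it is empty by density. Thus $\operatorname{int}C\subset R\,S(A)$, and since $R\,S(A)$ is compact, $C=\overline{\operatorname{int}C}$ is a compact subset of it.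
\end{proof}

The threshold $\frac23$ comes from the union bound over three vectors in Lemma~\ref{lem:rep}(a). Some lower bound on $\gamma(A)$ is necessary: for $A=[-\delta,\delta]$ the set $R\,S(A)=[-2R\delta,2R\delta]$ has small measure when $\delta$ is small.

\section{Passage to $X$ and proof of the main theorem}\label{sec:X}

Proposition~\ref{prop:Rn} gives, for each finite $F\subset X^*$, a large convex set $C_F$ in the projection $P_F(R\,S(A))$. Two difficulties remain. The sets $C_F$ are chosen separately and need not be compatible for different $F$, so they cannot be intersected as in Lemma~\ref{lem:mean}. And the part of $R\,S(A)$ lying over $C_F$ is convex only as seen through $P_F$. A limit along an ultrafilter removes both.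

Recall that an \emph{ultrafilter} on a set $\mathcal I$ is a family $\mathcal U$ of nonempty subsets of $\mathcal I$, closed under finite intersections and supersets, that contains $\mathcal J$ or $\mathcal I\setminus\mathcal J$ for every $\mathcal J\subset\mathcal I$. Every family with the finite intersection property is contained in an ultrafilter. If $(x_i)_{i\in\mathcal I}$ is a family in a compact Hausdorff space, there is a unique point $x=\lim_{\mathcal U}x_i$ such that $\{i:x_i\in O\}\in\mathcal U$ for every neighborhood $O$ of $x$. Such limits commute with continuous maps and are unchanged when the family is modified outside a set in $\mathcal U$; if $x_i$ lies in a closed set $Z$ for all $i$ in a set in $\mathcal U$, then $x\in Z$.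

\begin{proposition}\label{prop:X}
Let $\mu$ be a centered Gaussian Radon measure on $X$, let $A=-A\subset X$ be compact with $\mu(A)>\frac23$, and let $(R,\beta)$ be admissible. Then $R\,S(A)$ contains an absolutely convex compact set $K$ with $\mu(K)\ge\beta$.
\end{proposition}

\begin{proof}
Put $\Sigma=R\,S(A)$, a compact symmetric set.

\emph{The sets $C_F$ and $D_F$.} Let $F\subset X^*$ be finite and write $\mu_F=\gamma_d\circ T^{-1}$ with $T:\mathbb R^d\to\mathbb R^F$ linear and injective. Since $T$ is a homeomorphism onto a closed subspace, $A'=T^{-1}(P_FA)$ is compact; it is symmetric, and $\gamma_d(A')=\mu_F(P_FA)\ge\mu(A)>\frac23$. Proposition~\ref{prop:Rn} gives a compact convex symmetric set $C'\subset R\,S(A')$ with $\gamma_d(C')\ge\beta$; if $d=0$, take $C'=\{0\}$. Then $C_F=TC'$ is compact, convex and symmetric, $\mu_F(C_F)\ge\beta>0$, and $C_F\subset R\,S(TA')\subset R\,S(P_FA)=P_F\Sigma$. Let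
\[
D_F=\Sigma\cap P_F^{-1}(C_F),
\]
a symmetric set with $P_FD_F=C_F\ne\emptyset$.

\emph{The set $K$.} On the set of finite subsets of $X^*$ the families $\{F:F\supset F_0\}$, $F_0$ finite, have the finite intersection property; let $\mathcal U$ be an ultrafilter containing them. Let $\mathcal L\subset\Sigma$ be the set of all limits $\lim_{\mathcal U}x_F$ with $x_F\in D_F$ for every $F$, and let $K=\overline{\mathcal L}\subset\Sigma$. Then $K$ is compact and nonempty, and $K=-K$ because $D_F=-D_F$.

\emph{Convexity.} Let $x=\lim_{\mathcal U}x_F$ and $y=\lim_{\mathcal U}y_F$ be points of $\mathcal L$ and let $0\le\alpha\le1$. The point $(1-\alpha)x_F+\alpha y_F$ need not lie in $\Sigma$, but its projection lies in the convex set $C_F=P_FD_F$, so there is $z_F\in D_F$ with $P_Fz_F=(1-\alpha)P_Fx_F+\alpha P_Fy_F$. Let $z=\lim_{\mathcal U}z_F\in\mathcal L$. Given $f\in X^*$, we have $f(z_F)=(1-\alpha)f(x_F)+\alpha f(y_F)$ for all $F\ni f$, and these $F$ form a set in $\mathcal U$. Taking limits, $f(z)=f((1-\alpha)x+\alpha y)$. As $X^*$ separates points, $z=(1-\alpha)x+\alpha y$. So $\mathcal L$ is convex, and its closure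 $K$ is absolutely convex.

\emph{Measure.} Let $V=P_H^{-1}(O)\supset K$ be cylinder open. We claim that $\{F:D_F\subset V\}\in\mathcal U$. Otherwise the complementary family belongs to $\mathcal U$; choose $x_F\in D_F\setminus V$ for $F$ in that family and $x_F\in D_F$ arbitrarily for the other $F$. Then $\lim_{\mathcal U}x_F$ lies in the closed set $X\setminus V$ and in $\mathcal L\subset V$, which is absurd. Since also $\{F:F\supset H\}\in\mathcal U$, there is $F\supset H$ with $D_F\subset V$. If $x\in P_F^{-1}(C_F)$, choose $w\in D_F$ with $P_Fw=P_Fx$; then $P_Hx=P_Hw\in O$, so $x\in V$. Hence $\mu(V)\ge\mu_F(C_F)\ge\beta$, and Lemma~\ref{lem:cyl} gives $\mu(K)\ge\beta$.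
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $m$ be the mean from Lemma~\ref{lem:mean}. Translation is a homeomorphism, so $\mu_0(B)=\mu(m+B)$ is a Radon measure, and it is Gaussian and centered. By Lemma~\ref{lem:sym} there is a compact set $A=-A$ with $\mu_0(A)>\frac23$. Given $\varepsilon\in(0,1)$, take $R>1/\varepsilon$. By \eqref{eq:markov} and Proposition~\ref{prop:X} there is an absolutely convex compact set $K$ with $\mu(m+K)=\mu_0(K)\ge1-\frac1R>1-\varepsilon$, and $m+K$ is compact and convex.
\end{proof}

The hypotheses enter as follows. The Radon property supplies the compact set $A$ and Lemma~\ref{lem:cyl}. That $X$ is Hausdorff and locally convex is used through the separation of points by $X^*$ and the uniqueness of limits. The Gaussian property is used only through the projections $\mu_F$. Completeness is replaced by the compactness of $\frac12(A+A)$ and $R\,S(A)$, inside which all limits are taken.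

Since completeness is not assumed, the theorem can be applied to subspaces.

\begin{corollary}\label{cor:sub}
Let $\mu$ be a centered Gaussian Radon measure on $X$ and let $L\subset X$ be a Borel linear subspace with $\mu(L)=1$. Then for every $\varepsilon>0$ the subspace $L$ contains an absolutely convex compact set $K$ with $\mu(K)>1-\varepsilon$.
\end{corollary}

\begin{proof}
Give $L$ the induced topology. Borel subsets of $L$ are Borel in $X$, and a compact subset of $X$ contained in $L$ is compact in $L$, so $\mu|_L$ is a Radon probability measure on $L$. Every $f\in L^*$ extends to some $\tilde f\in X^*$ by the Hahn--Banach theorem, and the law of $f$ under $\mu|_L$ is the law of $\tilde f$ under $\mu$. So $\mu|_L$ is Gaussian and centered. In Theorem~\ref{thm:main} for $L$ the mean is annihilated by $L^*$, hence is $0$.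
\end{proof}

\section{One convex set with Gaussian tails}\label{sec:refine}

In Proposition~\ref{prop:X} the set $K$ depends on $R$, and Markov's inequality gives only the rate $1-\frac1R$. With three published results one obtains a single set inside $S(A)$ whose dilates exhaust the measure at a Gaussian rate. As before $\Phi$ is the standard normal distribution function, and $\Phi^{-1}(0)=-\infty$, $\Phi^{-1}(1)=\infty$.

\emph{Ehrhard's inequality} \cite{Eh}. For nonempty closed convex sets $C_0,C_1\subset\mathbb R^n$ and $\alpha\in[0,1]$,
\[
\Phi^{-1}\big(\gamma(\overline{(1-\alpha)C_0+\alpha C_1})\big)\ge(1-\alpha)\Phi^{-1}(\gamma(C_0))+\alpha\Phi^{-1}(\gamma(C_1)),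
\]
whenever the right side is defined.

\emph{The S-inequality} of Lata\l a and Oleszkiewicz \cite{LO}. If $C=-C\subset\mathbb R^n$ is closed and convex and $\gamma(C)=\gamma\{|x_1|\le p\}$, then $\gamma(tC)\ge\gamma\{|x_1|\le tp\}$ for $t\ge1$.

\emph{Tsirelson's theorem} (see \cite[Section 3.4]{Bo}). A Gaussian Radon measure on a locally convex space is concentrated on a countable union of metrizable compact sets.

\begin{lemma}\label{lem:median}
If $f\in\mathcal M(\mathbb R^n)$ is not constant, then $\gamma\{f\le\gamma(f)\}\ge\frac12$. In particular the pair $(1,\frac12)$ is admissible.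
\end{lemma}

\begin{proof}
Let $\psi(t)=\gamma\{f\le t\}$ and $\omega=\Phi^{-1}\circ\psi$. A nonconstant convex function on $\mathbb R^n$ is unbounded above, so $\{f>t\}$ is a nonempty open set, $\psi(t)<1$, and $\omega<\infty$. The function $\omega:\mathbb R\to[-\infty,\infty)$ is concave: for $0<\alpha<1$ the closed set $\{f\le(1-\alpha)s+\alpha t\}$ contains $(1-\alpha)\{f\le s\}+\alpha\{f\le t\}$, so Ehrhard's inequality gives $\omega((1-\alpha)s+\alpha t)\ge(1-\alpha)\omega(s)+\alpha\omega(t)$ if both sublevel sets are nonempty, and otherwise the right side is $-\infty$.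

For $t>\inf f$ the open set $\{f<t\}$ is nonempty, so $\omega(t)$ is finite. Since $f$ is continuous and not constant, $t_0=\gamma(f)>\inf f$. So $t_0$ is an interior point of $\{\omega>-\infty\}$, and there is $\sigma\in\mathbb R$ with $\omega(t)\le\omega(t_0)+\sigma(t-t_0)$ for all $t$. Substituting $t=f(y)$ shows that the positive part of $\omega(f)$ is integrable and that $\int\omega(f)\,d\gamma\le\omega(t_0)$.

It remains to show $\int\omega(f)\,d\gamma\ge0$. For $0<r<1$ the set $\{t:\psi(t)\le r\}$ is empty or a half-line $(-\infty,t^*]$ or $(-\infty,t^*)$; the probability that $f$ falls in it is $0$, $\psi(t^*)$ or $\lim_{t\uparrow t^*}\psi(t)$, at most $r$ in each case. With $r=\Phi(x)$ this reads $\gamma\{\omega(f)\le x\}\le\Phi(x)$ for all real $x$. Therefore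
\begin{align*}
\int\omega(f)\,d\gamma&=\int_0^\infty\gamma\{\omega(f)>x\}\,dx-\int_0^\infty\gamma\{\omega(f)<-x\}\,dx\\
&\ge\int_0^\infty(1-\Phi(x))\,dx-\int_0^\infty\Phi(-x)\,dx=0 .
\end{align*}
So $\omega(t_0)\ge0$, that is, $\psi(t_0)\ge\frac12$. A nonzero $f\in\mathcal M_0$ is not constant because $f(0)=0$.
\end{proof}

\begin{theorem}\label{thm:tails}
Let $\mu$ be a centered Gaussian Radon measure on $X$ and let $A=-A$ be compact with $\mu(A)>\frac23$. Then $S(A)=A+\frac12A+\frac12A$ contains an absolutely convex compact set $K$ with
\[
\mu(K)\ge\tfrac12,\qquad\mu(RK)\ge2\Phi(aR)-1\quad(R\ge1),\qquad a=\Phi^{-1}(3/4).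
\]
Moreover, for a suitable $A$ the set $K$ is metrizable. Thus every Gaussian Radon measure, with mean $m$, is concentrated on $m+\bigcup_{n\ge1}nK$ for some metrizable absolutely convex compact set $K$.
\end{theorem}

\begin{proof}
Lemma~\ref{lem:median} and Proposition~\ref{prop:X} give an absolutely convex compact set $K\subset S(A)$ with $\mu(K)\ge\frac12$. Let $R\ge1$ and let $V=P_H^{-1}(O)\supset RK$ be cylinder open, so that $O\supset R\,P_HK$. Write $\mu_H=\gamma_d\circ T^{-1}$ with $T$ linear and injective, and let $C=T^{-1}(P_HK)$, a compact convex symmetric set with $\gamma_d(C)=\mu_H(P_HK)\ge\frac12$. Then $\mu(V)=\mu_H(O)\ge\gamma_d(RC)$. If $d=0$ this is $1$. If $d\ge1$, then $\gamma_d(C)<1$, so $\gamma_d(C)=2\Phi(p)-1$ for a finite $p$, and $p\ge a$ because $2\Phi(a)-1=\frac12$; the S-inequality gives $\gamma_d(RC)\ge2\Phi(Rp)-1\ge2\Phi(aR)-1$. Lemma~\ref{lem:cyl} yields the bound for $\mu(RK)$.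

For metrizability we use twice that a Hausdorff space which is a continuous image of a compact metrizable space is metrizable. By Tsirelson's theorem some finite union $A_0$ of metrizable compact sets has $\mu(A_0)>\frac56$, and $A_0$ is metrizable as an image of the disjoint union of these sets. Let $A=A_0\cap(-A_0)$ as in Lemma~\ref{lem:sym}. Then $S(A)$ is an image of $A^3$, so $S(A)$ and its subset $K$ are metrizable. For the last assertion apply this to $\mu_0(B)=\mu(m+B)$ and note that $\mu_0(nK)\to1$.
\end{proof}

The tail bound makes the gauge of $K$ integrable, and this transfers convex-tightness to measures dominated by a Gaussian one.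

\begin{corollary}\label{cor:dom}
Let $\mu$ be a centered Gaussian Radon measure on $X$, let $\nu$ be a Radon probability measure on $X$, let $c<\infty$, and suppose that
\[
\int\max_{i\le k}|f_i|\,d\nu\le c\int\max_{i\le k}|f_i|\,d\mu\qquad\text{for all }k\ge1\text{ and }f_1,\dots,f_k\in X^*.
\]
Then $\nu$ is convex-tight.
\end{corollary}

\begin{proof}
We may assume $c\ge0$. Let $K$ be as in Theorem~\ref{thm:tails}, let $K^\circ=\{f\in X^*:|f|\le1\text{ on }K\}$, and let $q(x)=\sup\{|f(x)|:f\in K^\circ\}\in[0,\infty]$. The bipolar theorem says that a closed absolutely convex set $K$ equals $\{q\le1\}$, so $\{q\le t\}=tK$ for $t>0$. Hence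
\[
\int q\,d\mu=\int_0^\infty\mu\{q>t\}\,dt\le1+\int_1^\infty2(1-\Phi(aR))\,dR<\infty .
\]
The function $q$ is the supremum of the family $\mathcal Q$ of continuous functions $\max_{i\le k}|f_i|$ with $f_i\in K^\circ$, which is closed under finite maxima but may be uncountable. We check that $\int q\,d\nu=\sup_{g\in\mathcal Q}\int g\,d\nu$. For $t>0$ the set $\{q>t\}$ is the union of the open sets $\{g>t\}$, $g\in\mathcal Q$, and each of its compact subsets is covered by finitely many of them, hence by one. Since $\nu$ is Radon, $\nu\{q>t\}=\sup_g\nu\{g>t\}$. For fixed $N$, one $g$ serves finitely many levels $t$ at once, so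
\[
2^{-N}\sum_{i=1}^{N2^N}\nu\{q>i2^{-N}\}=\sup_{g}2^{-N}\sum_{i=1}^{N2^N}\nu\{g>i2^{-N}\}\le\sup_g\int g\,d\nu,
\]
and the left side increases to $\int q\,d\nu$ as $N\to\infty$. Consequently $\int q\,d\nu\le c\sup_g\int g\,d\mu\le c\int q\,d\mu<\infty$, and Markov's inequality gives $\nu(X\setminus nK)=\nu\{q>n\}\to0$. The sets $nK$ are compact and convex.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bo} V.~I.~Bogachev, \emph{Gaussian Measures}.

\bibitem{Eh} Ehrhard, Math. Scand. \textbf{53} (1983).

\bibitem{LO} Lata\l a and Oleszkiewicz, Ann. Probab. \textbf{27} (1999).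

\bibitem{MC} \emph{Mackey continuity of characteristic functionals}, \texttt{https://emis.dsd.sztaki.hu/journals/GMJ/vol9/v9n1-8.pdf}.

\end{thebibliography}
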